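
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}


\title{Homogeneous and weighted polynomial approximation for every exponent $0<\alpha<1$}

\begin{abstract}
Let $0<\alpha<1$. We show that every even continuous function on the surface $|x_1|^\alpha+\dots+|x_d|^\alpha=1$, $d\ge2$, that vanishes on the coordinate hyperplanes is a uniform limit of homogeneous polynomials of degree $2n$, $n\to\infty$. We also show that every continuous function on $\mathbb R^d$ that vanishes on the coordinate hyperplanes and at infinity is a uniform limit of weighted polynomials $w_\alpha^{-2n}p_{2n}$, where $w_\alpha(x)=(1+\sum|x_i|^\alpha)^{1/\alpha}$ and $\deg p_{2n}\le 2n$. Both statements were known for rational $\alpha$ in all dimensions, and for irrational $\alpha$ if $d=2$ and $d=1$, respectively. The approximants are explicit sums of Bernstein type in which multinomial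 coefficients are replaced by entropy weights; the construction is indifferent to the arithmetic of $\alpha$ and works for all $\alpha>0$. We extend it to a class of log-convex star surfaces, prove the converse for $0<\alpha<1$ by a normal families argument, and obtain a complete description of the approximable functions.
\end{abstract}


\section{The question and the answer}

Let $P_m^d$ be the space of real polynomials in $d$ variables of total degree at most $m$, and let $H_m^d$ be the space of real homogeneous polynomials in $d$ variables of degree $m$. Let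
\[
L^d=\{x\in\mathbb R^d:\ x_1x_2\cdots x_d=0\}
\]
be the union of the coordinate hyperplanes. For $\alpha>0$ put
\[
r_\alpha(x)=\Big(\sum_{i=1}^d|x_i|^\alpha\Big)^{1/\alpha},\qquad
K_\alpha^d=\{x\in\mathbb R^d:\ r_\alpha(x)=1\},\qquad
w_\alpha(x)=\Big(1+\sum_{i=1}^d|x_i|^\alpha\Big)^{1/\alpha}.
\]
We ask which continuous functions on $K_\alpha^d$ are uniform limits of \emph{homogeneous} polynomials $h_M\in H_M^d$, $M\to\infty$, and which continuous functions on $\mathbb R^d$ are uniform limits of \emph{weighted} polynomials $w_\alpha^{-M}p_M$ with $p_M\in P_M^d$, $M\to\infty$. In the second question the power of the weight is tied to the degree, so that $w_\alpha^{-M}p_M$ is bounded but need not tend to $0$ at infinity. The two questions are closely related: since $w_\alpha(x)=r_\alpha(1,x)$, homogenizing $p_M$ turns $w_\alpha^{-M}p_M$ into the restriction of an element of $H_M^{d+1}$ to $K_\alpha^{d+1}$.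

Some restrictions are evident. Elements of $H_M^d$ have the parity of $M$, and hence so do their limits along degrees of one parity. For $0<\alpha<1$ there is a subtler restriction, caused by the cusps of $K_\alpha^d$ along $L^d$. Suppose that $x^0\in K_\alpha^d$ has $x^0_i=0$ and that $h_M\to f$ uniformly on $K_\alpha^d$. With $e_i$ the $i$-th unit vector, $r_\alpha(x^0+te_i)=(1+|t|^\alpha)^{1/\alpha}$, so at $t=sM^{-1/\alpha}$ with $s$ fixed homogeneity gives
\[
h_M(x^0+te_i)\approx f(x^0)\,(1+|s|^\alpha/M)^{M/\alpha}\approx f(x^0)\,e^{|s|^\alpha/\alpha}.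
\]
If $f(x^0)\ne0$, then the polynomial $h_M(x^0+te_i)$ of degree at most $M$ in $t$ changes by a fixed factor over distances $t\asymp M^{-1/\alpha}$, much shorter than the distance $1/M$ that is natural for a polynomial of degree $M$ inside an interval. One therefore expects $f=0$ on $L^d$.

The following was known (Kro\'o; Kro\'o--Totik); the question below comes from \cite{W}. Let $0<\alpha<1$; limits are taken as $n\to\infty$.
\begin{itemize}
\item[(A)] If $f\in C(\mathbb R^d)$ is a uniform limit on $\mathbb R^d$ of $w_\alpha^{-2n}p_{2n}$, $p_{2n}\in P^d_{2n}$, then $f=0$ on $L^d$ and $f(x)\to0$ as $|x|\to\infty$. Conversely, these conditions suffice if $\alpha$ is rational ($d\ge1$ arbitrary), and for all $0<\alpha<1$ if $d=1$.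
\item[(B)] Let $d>2$. If an even $f\in C(K_\alpha^d)$ is a uniform limit on $K_\alpha^d$ of $h_{2n}\in H_{2n}^d$, then $f=0$ on $K_\alpha^d\cap L^d$. Conversely, this condition suffices if $\alpha$ is rational. For $d=2$ the analogous characterization, vanishing at $(\pm1,0)$ and $(0,\pm1)$, holds for all $0<\alpha<1$.
\end{itemize}
The problem is to prove or disprove that the sufficiency parts remain valid for irrational $\alpha$, in (A) for $d\ge2$ and in (B) for $d>2$. The conditions themselves do not see the arithmetic of $\alpha$, which suggests a positive answer. But arithmetic enters if one imitates Bernstein's construction. Bernstein polynomials rest on the expansion of $1=(y_1+\dots+y_d)^k$. With $y_i=|x_i|^\alpha$ this expansion consists of the terms $\prod|x_i|^{\alpha k_i}$, and if $\alpha$ is irrational, then $\alpha k_i$ is never an even integer except for $k_i=0$. So the expansion is not a polynomial identity in $x$. The point of this paper is that no identity is needed: an asymptotic version suffices, and it is available for arbitrary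 exponents.

\begin{theorem}\label{thm:hom}
Let $d\ge2$, $\alpha>0$ and $j\in\{0,1\}$. Let $f\in C(K_\alpha^d)$ satisfy $f(-x)=(-1)^jf(x)$ and $f=0$ on $K_\alpha^d\cap L^d$. Then there are $h_M\in H_M^d$, $M\equiv j \bmod 2$, such that $h_M\to f$ uniformly on $K_\alpha^d$ as $M\to\infty$.
\end{theorem}

\begin{theorem}\label{thm:weighted}
Let $d\ge1$ and $\alpha>0$. Let $f\in C(\mathbb R^d)$ satisfy $f=0$ on $L^d$ and $f(x)\to0$ as $|x|\to\infty$. Then there are $p_M\in P_M^d$, $M\ge1$, such that $w_\alpha^{-M}p_M\to f$ uniformly on $\mathbb R^d$ as $M\to\infty$.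
\end{theorem}

Thus both sufficiency statements hold for every $0<\alpha<1$, rational or not. Together with the necessity, for which we give a self-contained proof in Sections~\ref{sec:converse} and~\ref{sec:class}, this gives a complete description.

\begin{theorem}\label{thm:class}
Let $0<\alpha<1$.
\begin{itemize}
\item[(a)] Let $d\ge2$ and $f\in C(K_\alpha^d)$. Then $f$ is a uniform limit on $K_\alpha^d$ of $h_M\in H_M^d$ along even (odd) $M\to\infty$ if and only if $f$ is even (odd) and $f=0$ on $K_\alpha^d\cap L^d$. Approximability along one subsequence of degrees of the given parity already implies it along all degrees of that parity.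
\item[(b)] Let $d\ge1$ and $f\in C(\mathbb R^d)$. Then $f$ is a uniform limit on $\mathbb R^d$ of $w_\alpha^{-M}p_M$, $p_M\in P_M^d$, along all $M\to\infty$ (equivalently, along some sequence $M_k\to\infty$) if and only if $f=0$ on $L^d$ and $f(x)\to0$ as $|x|\to\infty$.
\item[(c)] Let $d\ge2$ and $f\in C(K_\alpha^d)$. Then $f$ is a uniform limit on $K_\alpha^d$ of sums $h_M+h_{M+1}$ with $h_M\in H_M^d$, $h_{M+1}\in H_{M+1}^d$, $M\to\infty$, if and only if $f=0$ on $K_\alpha^d\cap L^d$.
\end{itemize}
\end{theorem}

For $\alpha\ge1$ the vanishing condition in Theorem~\ref{thm:hom} is in general not necessary: on $K_2^d$ the constant $1=(x_1^2+\dots+x_d^2)^n$ is itself homogeneous of degree $2n$.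

Section~\ref{sec:two} explains the construction for $d=2$. Section~\ref{sec:peaks} contains the one analytic lemma, and Section~\ref{sec:proofs} proves Theorems~\ref{thm:hom} and~\ref{thm:weighted}. Section~\ref{sec:general} replaces $r_\alpha$ by more general functions (Theorem~\ref{thm:general}). Section~\ref{sec:converse} proves a converse (Theorem~\ref{thm:converse}), and Section~\ref{sec:class} assembles Theorem~\ref{thm:class}.

\section{Monomials as peaks: the case of two variables}\label{sec:two}

This section is heuristic. Let $d=2$, let $M$ be even, and suppose that $f$ is even in each variable separately. On $K_\alpha^2$ put $y=|x_1|^\alpha$, so that $|x_2|^\alpha=1-y$, and write $f(x)=g(y)$ with $g\in C[0,1]$. Since $f$ vanishes at the four points of $K_\alpha^2\cap L^2$, we have $g(0)=g(1)=0$; up to a small error we may assume that $g$ is supported in some $[\delta,1-\delta]$, $\delta>0$.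

Take an even $m$ with $0<m<M$ and put $t=m/M$, $N=M/\alpha$. On $K_\alpha^2$
\[
x_1^{m}x_2^{M-m}=y^{m/\alpha}(1-y)^{(M-m)/\alpha}=\big(y^{t}(1-y)^{1-t}\big)^{N}.
\]
The logarithm $N\big(t\log y+(1-t)\log(1-y)\big)$ is strictly concave in $y$, is maximal at $y=t$, and has second derivative $-N/(t(1-t))$ there. Dividing by the maximum we get
\[
k_t(y)=\Big(\frac yt\Big)^{Nt}\Big(\frac{1-y}{1-t}\Big)^{N(1-t)}\approx\exp\Big(-\frac{N(y-t)^2}{2t(1-t)}\Big).
\]
So \emph{each monomial, restricted to the curve and normalized, is a peak of width about $M^{-1/2}$}, and its center $t=m/M$ can be placed at any point of a grid of step $2/M$. The grid is much finer than the peaks are wide. Hence a sum over the grid is close to an integral: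
\[
\frac2M\sum_t k_t(y)\approx\int e^{-N(y-t)^2/(2y(1-y))}\,dt\approx\Big(\frac{2\pi y(1-y)}{N}\Big)^{1/2},
\]
where $t$ runs over the grid near $y$. This suggests the approximants
\begin{equation}\label{eq:two}
\Big(\frac{2}{\pi\alpha M}\Big)^{1/2}\sum_{\substack{t=m/M,\ m\ \text{even}\\ 0<m<M}}\frac{g(t)}{\sqrt{t(1-t)}}\;t^{-Nt}(1-t)^{-N(1-t)}\,x_1^{m}x_2^{M-m}
\ \approx\ g(y)=f(x),
\end{equation}
because $\frac2M\big(\frac{N}{2\pi}\big)^{1/2}=\big(\frac{2}{\pi\alpha M}\big)^{1/2}$. The left-hand side is a homogeneous polynomial of degree $M$, whatever $\alpha$ is.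

The weight $t^{-Nt}(1-t)^{-N(1-t)}=\exp\big(-N(t\log t+(1-t)\log(1-t))\big)$ is the exponential of $N$ times the entropy of $(t,1-t)$. For $\alpha=1$, Stirling's formula says that $\binom Mm\approx(2\pi Mt(1-t))^{-1/2}t^{-m}(1-t)^{-(M-m)}$. Up to the factor $2$ which compensates for using even $m$ only, \eqref{eq:two} with $\alpha=1$ is thus the Bernstein sum with its binomial coefficients replaced by their asymptotic values. The gain is that the entropy weights make sense for every $\alpha$.

Two features of the general proof are visible here. First, the sums are under control only away from the end points. For $t\approx1/M$ the peak has width about $(t/N)^{1/2}\approx1/M$, comparable to the step of the grid, and replacing the sum by an integral is no longer legitimate. This is where the vanishing of $f$ on $L^d$ is used. Second, functions with other symmetries, for instance odd in $x_1$ and even in $x_2$, are treated by taking $m_1=m$ and $m_2=M-m$ in the corresponding parity classes, with $M$ of the resulting parity. The step of the grid is always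 $2/M$.

\section{Summing peaks}\label{sec:peaks}

Now let $d\ge2$. We separate the analytic core from the particular surface. Put
\[
E=\Big\{v\in\mathbb R^d:\sum v_i=1\Big\},\quad
T=\Big\{\xi\in\mathbb R^d:\sum\xi_i=0\Big\},\quad
\Delta=\{v\in E:\text{all }v_i\ge0\},\quad \Delta^\circ=\{v\in E:\text{all }v_i>0\}.
\]
We use $v'=(v_1,\dots,v_{d-1})$ as coordinates on $E$; then $v_d=1-\sum_{i<d}v_i$. For $\varepsilon\in\{0,1\}^d$ write $|\varepsilon|=\sum\varepsilon_i$, and for $M\ge1$ with $M\equiv|\varepsilon|\bmod2$ let
\[
V_M^\varepsilon=\Big\{\frac mM:\ m\in\mathbb Z_{\ge0}^d,\ m_1+\dots+m_d=M,\ m_i\equiv\varepsilon_i\bmod 2\Big\}\subset\Delta .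
\]
If $v'\in M^{-1}(\varepsilon'+2\mathbb Z^{d-1})$ and the corresponding $v\in E$ lies in $\Delta$, then $v\in V_M^\varepsilon$. Indeed, the parity of the last entry of $m=Mv$ is automatic: $m_d=M-\sum_{i<d}m_i\equiv|\varepsilon|-|\varepsilon'|=\varepsilon_d$. So $V_M^\varepsilon$, in the coordinates $v'$, is the part in $\Delta$ of a translate of $(2/M)\mathbb Z^{d-1}$.

In Section~\ref{sec:two} the normalized monomial with center $t$, evaluated at $y$, has the form $e^{-MD}$ with $D=\frac1\alpha\big(t\log\frac ty+(1-t)\log\frac{1-t}{1-y}\big)$. The lemma lists what is needed of such a function $D$.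

\begin{lemma}[Summation of peaks]\label{lem:peaks}
Let $U\subset\Delta^\circ$ be relatively open in $E$, and let $D:U\times U\to[0,\infty)$ be continuous and such that
\begin{itemize}
\item[(D1)] $D(y,y)=0$, and $D(v,y)>0$ if $v\ne y$;
\item[(D2)] for each $y\in U$, the function $v\mapsto D(v,y)$ is $C^2$, and its Hessian $A(v)$ in the coordinates $v'$ is positive definite and does not depend on $y$.
\end{itemize}
Let $\varepsilon\in\{0,1\}^d$, let $g\in C(U)$ have compact support, and put, for $y\in U$ and $M\equiv|\varepsilon|\bmod2$,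
\[
S_Mg(y)=\Big(\frac{2}{\pi M}\Big)^{\frac{d-1}2}\sum_{v\in V_M^\varepsilon\cap U}g(v)\,(\det A(v))^{1/2}\,e^{-MD(v,y)} .
\]
Then for every compact $Q_1\subset U$ we have $S_Mg\to g$ uniformly on $Q_1$ as $M\to\infty$.
\end{lemma}

The idea is that, on the scale $M^{-1/2}$ around $y$, the summands form a Gaussian profile sampled on a grid of step $2/\sqrt M\to0$, and the factor $(\det A)^{1/2}$ normalizes the Gaussian integral.

\begin{proof}
We may assume $g\not\equiv0$ and $Q_1\neq\emptyset$. Let $Q\subset U$ be the support of $g$.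

\emph{A quadratic lower bound.} By (D1) the function $D(\cdot,y)$ has its minimum $0$ at $y$, so its gradient vanishes there. Hence, if the segment $[y,v]$ lies in $U$, Taylor's formula gives
\begin{equation}\label{eq:taylor}
D(v,y)=\tfrac12\langle A(\theta)(v'-y'),v'-y'\rangle\qquad\text{for some }\theta\in[y,v].
\end{equation}
Choose $\rho>0$ so small that $Q_2=\{v\in E:|v'-y'|\le\rho\text{ for some }y\in Q_1\}$ is contained in $U$. If $y\in Q_1$ and $|v'-y'|\le\rho$, then $[y,v]\subset Q_2$. Since $Q_2$ is compact and $A$ is continuous, the eigenvalues of $A$ are bounded below on $Q_2$ by a positive number, and \eqref{eq:taylor} bounds $D(v,y)$ below by a positive multiple of $|v'-y'|^2$ for such $y$ and $v$. On the compact set $\{(v,y)\in Q\times Q_1:|v'-y'|\ge\rho\}$ the continuous function $D$ is positive, hence bounded below by a positive constant (unless the set is empty), while $|v'-y'|$ is bounded. So there is $c>0$ with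
\begin{equation}\label{eq:quad}
D(v,y)\ge c\,|v'-y'|^2,\qquad v\in Q,\ y\in Q_1 .
\end{equation}

\emph{From the sum to an integral.} If the convergence were not uniform on $Q_1$, there would be $\eta>0$, degrees $M\to\infty$ and points $y=y_M\in Q_1$ with $|S_Mg(y_M)-g(y_M)|\ge\eta$. After passing to a subsequence, $y_M\to y^*\in Q_1$. As $g(y_M)\to g(y^*)$, it suffices to show that $S_Mg(y_M)\to g(y^*)$.

Consider all $v\in E$ with $v'\in M^{-1}(\varepsilon'+2\mathbb Z^{d-1})$; those in $U\subset\Delta$ form $V_M^\varepsilon\cap U$. The points $\sqrt M(v'-y_M')$ form a translate of $(2/\sqrt M)\mathbb Z^{d-1}$. Partition $\mathbb R^{d-1}$ into half-open cubes of side $2/\sqrt M$ centered at these points. For $z'\in\mathbb R^{d-1}$ let $v=v_M(z')$ be the grid point whose cube contains $z'$, and let $\zeta'=\sqrt M(v'-y_M')$ be the center of that cube. Then $|\zeta'-z'|\le\sqrt{(d-1)/M}$. Put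
\[
G_M(z')=g(v)(\det A(v))^{1/2}e^{-MD(v,y_M)}\ \text{ if } v\in U,\qquad G_M(z')=0\ \text{ otherwise.}
\]
This function is constant on each cube. A cube has volume $(2/\sqrt M)^{d-1}$, and $(2\pi)^{-\frac{d-1}2}(2/\sqrt M)^{d-1}=(2/(\pi M))^{\frac{d-1}2}$. Therefore
\[
S_Mg(y_M)=(2\pi)^{-\frac{d-1}2}\int_{\mathbb R^{d-1}}G_M(z')\,dz' .
\]

\emph{Dominated convergence.} If $G_M(z')\ne0$, then $v\in Q$, and \eqref{eq:quad} gives $MD(v,y_M)\ge c|\zeta'|^2$. For $M\ge d-1$ we have $|\zeta'|\ge|z'|-1$, so $|G_M(z')|\le C\exp\big(-c\,((|z'|-1)_+)^2\big)$ with $C=\max_Q|g|(\det A)^{1/2}$. This is integrable.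

Now fix $z'$. As $M\to\infty$, $\zeta'\to z'$ and $v'=y_M'+\zeta'/\sqrt M\to(y^*)'$. So eventually $|v'-y_M'|\le\rho$, the segment $[y_M,v]$ lies in $Q_2\subset U$, and \eqref{eq:taylor} yields
\[
MD(v,y_M)=\tfrac12\langle A(\theta)\zeta',\zeta'\rangle\to\tfrac12\langle A(y^*)z',z'\rangle ,
\]
because $\theta\to y^*$. Also $g(v)(\det A(v))^{1/2}\to g(y^*)(\det A(y^*))^{1/2}$. By dominated convergence and the Gaussian integral $\int_{\mathbb R^{k}}e^{-\frac12\langle Az,z\rangle}dz=(2\pi)^{k/2}(\det A)^{-1/2}$ with $k=d-1$,
\[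
S_Mg(y_M)\to g(y^*)(\det A(y^*))^{1/2}(2\pi)^{-\frac{d-1}2}\int_{\mathbb R^{d-1}}e^{-\frac12\langle A(y^*)z',z'\rangle}dz'=g(y^*).\qedhere
\]
\end{proof}

The compact support of $g$ in $U$ was used twice: for the constant $C$ and for \eqref{eq:quad}. In the entropy case \eqref{eq:quad} holds on all of $\Delta^\circ$, see \eqref{eq:KL} below, but the constant $C$ need not be finite without compact support, since $\det A$ is unbounded near the boundary of $\Delta$.

\section{Proofs of Theorems \ref{thm:hom} and \ref{thm:weighted}}\label{sec:proofs}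

\subsection{Two reductions}
We reduce to functions with a fixed parity in each variable that vanish near $L^d$. We state this for general surfaces, for use in Section~\ref{sec:general}. Call $r:\mathbb R^d\to[0,\infty)$ a \emph{gauge} if it is continuous, positive off $0$, and $r(\lambda x)=|\lambda|r(x)$ for all real $\lambda$. Put $K_r=\{r=1\}$; it is compact, since $r(x)\ge c|x|$ where $c>0$ is the minimum of $r$ on the unit sphere. Sign vectors $\omega\in\{\pm1\}^d$ act coordinatewise; for $\varepsilon\in\{0,1\}^d$ put $\omega^\varepsilon=\prod\omega_i^{\varepsilon_i}$. A function on $K_r$ is said to \emph{vanish near $L^d$} if it vanishes in a neighborhood of $K_r\cap L^d$ in $K_r$.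

\begin{lemma}\label{lem:reduce}
Let $j\in\{0,1\}$ and let $r$ be a gauge with $r(x)=r(|x_1|,\dots,|x_d|)$. Suppose that for every $\varepsilon\in\{0,1\}^d$ with $|\varepsilon|\equiv j\bmod 2$ and every $f\in C(K_r)$ which vanishes near $L^d$ and satisfies
\begin{equation}\label{eq:sym}
f(\omega x)=\omega^\varepsilon f(x)\qquad\text{for all sign vectors }\omega,
\end{equation}
there are $h_M\in H_M^d$, $M\equiv j\bmod2$, with $h_M\to f$ uniformly on $K_r$ as $M\to\infty$. Then the same conclusion holds for every $f\in C(K_r)$ with $f(-x)=(-1)^jf(x)$ and $f=0$ on $K_r\cap L^d$.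
\end{lemma}

\begin{proof}
Let $\mathcal A_j$ be the set of $f\in C(K_r)$ whose uniform distance to $H_M^d$ on $K_r$ tends to $0$ as $M\to\infty$, $M\equiv j$. These are exactly the functions for which approximants $h_M$ exist. The distance to a linear space is subadditive, absolutely homogeneous and $1$-Lipschitz, so $\mathcal A_j$ is a closed linear subspace.

Given $f$ with $f(-x)=(-1)^jf(x)$ and $f=0$ on $K_r\cap L^d$, put $f_\varepsilon(x)=2^{-d}\sum_\omega\omega^\varepsilon f(\omega x)$. Because $\sum_\varepsilon\omega^\varepsilon=\prod(1+\omega_i)$ is $2^d$ for $\omega=(1,\dots,1)$ and $0$ otherwise, $f=\sum_\varepsilon f_\varepsilon$. Each $f_\varepsilon$ is continuous, vanishes on $K_r\cap L^d$ and satisfies \eqref{eq:sym}. In particular $f_\varepsilon(-x)=(-1)^{|\varepsilon|}f_\varepsilon(x)$, whereas $f_\varepsilon(-x)=(-1)^jf_\varepsilon(x)$ because $f$ has this parity. So $f_\varepsilon=0$ unless $|\varepsilon|\equiv j$, and it suffices to show $f_\varepsilon\in\mathcal A_j$ in the remaining cases.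

For $\eta>0$ let $f_{\varepsilon,\eta}=\operatorname{sgn}(f_\varepsilon)(|f_\varepsilon|-\eta)_+$. As $u\mapsto\operatorname{sgn}(u)(|u|-\eta)_+$ is continuous and odd, $f_{\varepsilon,\eta}$ is continuous and satisfies \eqref{eq:sym}. It vanishes where $|f_\varepsilon|<\eta$, which is a neighborhood of $K_r\cap L^d$. By assumption $f_{\varepsilon,\eta}\in\mathcal A_j$. Since $|f_\varepsilon-f_{\varepsilon,\eta}|\le\eta$ and $\mathcal A_j$ is closed, $f_\varepsilon\in\mathcal A_j$.
\end{proof}

\subsection{Proof of Theorem \ref{thm:hom}}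
By Lemma~\ref{lem:reduce} we may assume that $f$ satisfies \eqref{eq:sym} with some $|\varepsilon|\equiv j$ and vanishes near $L^d$. For $x\in K_\alpha^d$ put $Y(x)=(|x_1|^\alpha,\dots,|x_d|^\alpha)\in\Delta$, and for $y\in\Delta$ put $g(y)=f(y_1^{1/\alpha},\dots,y_d^{1/\alpha})$. Then $g$ is continuous, and
\begin{equation}\label{eq:fg}
f(x)=\operatorname{sgn}(x)^\varepsilon\,g(Y(x)),\quad x\in K_\alpha^d\setminus L^d,\qquad \operatorname{sgn}(x)=(\operatorname{sgn}x_1,\dots,\operatorname{sgn}x_d).
\end{equation}
For $\delta>0$ write $\Delta_\delta=\{y\in\Delta:\text{all }y_i\ge\delta\}$. Since $f$ vanishes near $L^d$, there is $\delta>0$ with $g=0$ off $\Delta_{2\delta}$.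

\emph{The function $D$.} On $U=\Delta^\circ$ let
\[
D(v,y)=\frac1\alpha\sum_{i=1}^dv_i\log\frac{v_i}{y_i}.
\]
It is continuous and smooth in $v$. Along $\xi\in T$ its first derivative in $v$ is $\frac1\alpha\sum\xi_i\big(\log\frac{v_i}{y_i}+1\big)$, which is $0$ at $v=y$ because $\sum\xi_i=0$; its second derivative is $\frac1\alpha\sum\xi_i^2/v_i$. As $D(y,y)=0$ and $\Delta^\circ$ is convex, Taylor's formula gives, with some $\theta\in[y,v]$,
\begin{equation}\label{eq:KL}
D(v,y)=\frac1{2\alpha}\sum_i\frac{(v_i-y_i)^2}{\theta_i}\ \ge\ \frac{|v-y|^2}{2\alpha},\qquad v,y\in\Delta^\circ .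
\end{equation}
This proves (D1). In the coordinates $v'$ the Hessian is
\[
A(v)=\frac1\alpha\Big(\operatorname{diag}(1/v_1,\dots,1/v_{d-1})+\frac1{v_d}\mathbf 1\mathbf 1^{T}\Big),\qquad \mathbf 1=(1,\dots,1)\in\mathbb R^{d-1},
\]
which is positive definite and independent of $y$. This is (D2). By the matrix determinant lemma, $\det(B+uu^T)=\det B\,(1+u^TB^{-1}u)$,
\[
\det A(v)=\alpha^{-(d-1)}\prod_{i<d}\frac1{v_i}\Big(1+\frac1{v_d}\sum_{i<d}v_i\Big)=\alpha^{-(d-1)}\prod_{i=1}^d\frac1{v_i}.
\]

\emph{The approximants.} For $M\ge1$, $M\equiv j\bmod2$, let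
\[
h_M(x)=\Big(\frac2{\pi\alpha M}\Big)^{\frac{d-1}2}\sum_{\substack{v=m/M\in V_M^\varepsilon\\ g(v)\ne0}}g(v)\prod_{i=1}^dv_i^{-\frac12-m_i/\alpha}\;x_1^{m_1}\cdots x_d^{m_d}\ \in H_M^d .
\]
Let $x\in K_\alpha^d\setminus L^d$ and $y=Y(x)\in\Delta^\circ$. Since $m_i\equiv\varepsilon_i$ and $|x_i|^{m_i}=y_i^{m_i/\alpha}$,
\[
\prod_iv_i^{-m_i/\alpha}\,x_i^{m_i}=\operatorname{sgn}(x)^\varepsilon\prod_i\Big(\frac{y_i}{v_i}\Big)^{Mv_i/\alpha}=\operatorname{sgn}(x)^\varepsilon e^{-MD(v,y)} .
\]
With the value of $\det A$ this says $h_M(x)=\operatorname{sgn}(x)^\varepsilon S_Mg(Y(x))$, where $S_M$ is as in Lemma~\ref{lem:peaks}. On $K_\alpha^d\cap L^d$ we have $h_M=0=f$, because $g(v)\ne0$ forces all $m_i>0$. In view of \eqref{eq:fg} it remains to show that $S_Mg\to g$ uniformly on $\Delta^\circ$.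

On $\Delta_\delta$ this is Lemma~\ref{lem:peaks} with $Q_1=\Delta_\delta$. If $y\in\Delta^\circ\setminus\Delta_\delta$, then some $y_i<\delta$, so $|v-y|\ge\delta$ for every $v\in\Delta_{2\delta}$, and $D(v,y)\ge\delta^2/(2\alpha)$ by \eqref{eq:KL}. There are at most $(M+1)^{d-1}$ points in $V_M^\varepsilon$, and $|g|(\det A)^{1/2}$ is bounded. Hence
\[
|S_Mg(y)|\le C(M+1)^{d-1}e^{-M\delta^2/(2\alpha)}\to0
\]
with $C$ independent of $y$ and $M$, while $g(y)=0$. \qed

\subsection{Proof of Theorem \ref{thm:weighted}}
Write points of $\mathbb R^{d+1}$ as $(x_0,x)$. On $K_\alpha^{d+1}$ put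
\[
F(x_0,x)=f(x/x_0)\ \ (x_0\ne0),\qquad F(0,x)=0 .
\]
This function is even. It is continuous: at a point with $x_0=0$ we have $x\ne0$, so $|x/x_0|\to\infty$ upon approach with $x_0\neq0$, and $f\to0$ at infinity. It vanishes on $K_\alpha^{d+1}\cap L^{d+1}$, because $f=0$ on $L^d$. The function $\operatorname{sgn}(x_0)F(x_0,x)$ has the same properties except that it is odd; it is continuous because $F=0$ where $x_0=0$.

Since $d+1\ge2$, Theorem~\ref{thm:hom} with $j=0$ for $F$ and $j=1$ for $\operatorname{sgn}(x_0)F$ provides $h_M\in H_M^{d+1}$ which converge, along even and odd $M$ respectively, uniformly on $K_\alpha^{d+1}$ to these functions. Put $p_M(x)=h_M(1,x)\in P_M^d$. For $x\in\mathbb R^d$ the point $(1,x)/w_\alpha(x)$ lies on $K_\alpha^{d+1}$ and has positive first coordinate. There both functions equal $f(x)$, and $h_M$ equals $w_\alpha(x)^{-M}p_M(x)$. So $w_\alpha^{-M}p_M\to f$ uniformly on $\mathbb R^d$ as $M\to\infty$. \qed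

\section{Log-convex star surfaces}\label{sec:general}

What property of $r_\alpha$ made the construction work? In the open positive orthant write $x=e^{s}:=(e^{s_1},\dots,e^{s_d})$ and let $\varphi(s)=\log r(e^s)$. For $m=Mv$ with $\sum v_i=1$, the function $x^m/r(x)^M=e^{M(\langle v,s\rangle-\varphi(s))}$ is homogeneous of degree $0$ and equals the monomial $x^m$ on $K_r$. Its maximum is at a point $s$ precisely if the affine function with gradient $v$ that agrees with $\varphi$ at $s$ lies below $\varphi$. For every point to be a peak of some monomial, with real exponents allowed, $\varphi$ must have a supporting affine function everywhere, that is, it must be convex. A nondegenerate form of convexity is also sufficient. The entropy, divided by $\alpha$, is then replaced by minus the Legendre transform of $\varphi$.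

\begin{theorem}\label{thm:general}
Let $d\ge2$, $j\in\{0,1\}$, and let $r$ be a gauge with $r(x)=r(|x_1|,\dots,|x_d|)$ such that $\varphi(s)=\log r(e^{s_1},\dots,e^{s_d})$ is $C^2$ on $\mathbb R^d$ and
\begin{equation}\label{eq:convex}
\langle\varphi''(s)\xi,\xi\rangle>0\qquad\text{for all }s\in\mathbb R^d,\ \xi\notin\mathbb R(1,\dots,1).
\end{equation}
If $f\in C(K_r)$, $f(-x)=(-1)^jf(x)$ and $f=0$ on $K_r\cap L^d$, then there are $h_M\in H_M^d$, $M\equiv j\bmod2$, with $h_M\to f$ uniformly on $K_r$ as $M\to\infty$.
\end{theorem}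

\begin{example}\label{ex:gauges}
For $r=(\sum a_i|x_i|^\alpha)^{1/\alpha}$ with $a_i>0$ and $\alpha>0$, the gradient of $\varphi=\frac1\alpha\log\sum a_ie^{\alpha s_i}$ is a probability vector $p$ with positive entries, and $\langle\varphi''\xi,\xi\rangle=\alpha\big(\sum p_i\xi_i^2-(\sum p_i\xi_i)^2\big)$ is $\alpha$ times a variance. So \eqref{eq:convex} holds. It also holds for finite sums $r=\sum_kc_kr_{\alpha_k}$ with $c_k,\alpha_k>0$: if $\varphi_k=\log r_{\alpha_k}(e^s)$ and $\pi_k=c_ke^{\varphi_k}/\sum_lc_le^{\varphi_l}$, then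
\[
\varphi''=\sum_k\pi_k\varphi_k''+\Big[\sum_k\pi_k\nabla\varphi_k\nabla\varphi_k^{T}-\Big(\sum_k\pi_k\nabla\varphi_k\Big)\Big(\sum_k\pi_k\nabla\varphi_k\Big)^{T}\Big],
\]
and the bracket is a covariance matrix, hence positive semidefinite.
\end{example}

\begin{proof}[Proof of Theorem \ref{thm:general}]
In this proof $\mathbf 1=(1,\dots,1)\in\mathbb R^d$.

\emph{The gradient map.} Let $p=\nabla\varphi$. Differentiating $\varphi(s+c\mathbf 1)=\varphi(s)+c$ gives $\sum p_i=1$, $p(s+c\mathbf 1)=p(s)$ and $\varphi''\mathbf 1=0$.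

Moreover $p_i>0$. By \eqref{eq:convex}, $t\mapsto\varphi(s+te_i)$ has positive second derivative, since $e_i\notin\mathbb R\mathbf 1$. As $t\to-\infty$ it tends to a finite limit, the logarithm of $r$ at the nonzero point with $i$-th coordinate $0$ and the other coordinates $e^{s_k}$. If its derivative were $\le0$ somewhere, then, being strictly increasing, it would be bounded above by a negative constant near $-\infty$, and the function would tend to $+\infty$ there. So the derivative is positive.

The symmetric matrix $\varphi''(s)$ annihilates $\mathbf 1$, so it maps $T$ to $T$, and there it is positive definite. Hence $p|_T:T\to\Delta^\circ$ is a $C^1$ map with invertible derivative. It is injective, because for $s\ne s'$ in $T$ the number $\langle p(s)-p(s'),s-s'\rangle$ is the integral of $\langle\varphi''\xi,\xi\rangle$, $\xi=s-s'\in T$, over the segment and so is positive. Therefore $p|_T$ is a $C^1$-diffeomorphism onto a set $U\subset\Delta^\circ$ that is relatively open in $E$. Let $\sigma:U\to T$ be its inverse.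

\emph{The function $D$.} Put $\varphi^*(v)=\langle v,\sigma(v)\rangle-\varphi(\sigma(v))$ for $v\in U$. Since $p(\sigma(v))=v$, for $\xi\in T$
\[
d\varphi^*(v)\xi=\langle\xi,\sigma(v)\rangle+\langle v,d\sigma(v)\xi\rangle-\langle p(\sigma(v)),d\sigma(v)\xi\rangle=\langle\xi,\sigma(v)\rangle .
\]
As $\sigma$ is $C^1$, $\varphi^*$ is $C^2$ with second derivative $\langle d\sigma(v)\xi,\xi\rangle$ on $T$. This is positive definite, because $d\sigma(v)$ is the inverse of the positive definite operator $\varphi''(\sigma(v))|_T$. For $v,y\in U$ let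
\begin{equation}\label{eq:bregman}
D(v,y)=\varphi(\sigma(y))+\varphi^*(v)-\langle v,\sigma(y)\rangle
=\varphi(\sigma(y))-\varphi(\sigma(v))-\langle v,\sigma(y)-\sigma(v)\rangle .
\end{equation}
The last expression is the gap at $\sigma(y)$ between $\varphi$ and its tangent function at $\sigma(v)$. By strict convexity of $\varphi$ on $T$ it is positive unless $\sigma(y)=\sigma(v)$, that is, unless $y=v$, when it is $0$. So (D1) holds. As a function of $v$, $D$ differs from $\varphi^*$ by an affine function. So (D2) holds, $A(v)$ being the Hessian of $\varphi^*$ in the coordinates $v'$. For $r=r_\alpha$ one finds $U=\Delta^\circ$, $\varphi^*(v)=\frac1\alpha\sum v_i\log v_i$, and \eqref{eq:bregman} is the $D$ of Section~\ref{sec:proofs} (put $e^{s_i}=v_i^{1/\alpha}$ and use invariance under $s\mapsto s+c\mathbf 1$).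

\emph{The approximants.} By Lemma~\ref{lem:reduce} we may assume that $f$ satisfies \eqref{eq:sym} with $|\varepsilon|\equiv j$ and vanishes near $L^d$. The map $s\mapsto e^s/r(e^s)=e^{s-\varphi(s)\mathbf 1}$ is a homeomorphism of $T$ onto $K_r^+=\{x\in K_r:\text{all }x_i>0\}$; its inverse sends $x$ to $(\log x_i)_i$ minus the mean of these numbers in every coordinate. Hence $v\mapsto e^{\sigma(v)}/r(e^{\sigma(v)})$ is a homeomorphism of $U$ onto $K_r^+$, and
\[
g(v)=f\big(e^{\sigma(v)}/r(e^{\sigma(v)})\big),\qquad v\in U,
\]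
is continuous with compact support $Q\subset U$. We may assume $Q\ne\emptyset$. For $M\ge1$, $M\equiv j\bmod 2$, put
\[
h_M(x)=\Big(\frac2{\pi M}\Big)^{\frac{d-1}2}\sum_{v=m/M\in V_M^\varepsilon\cap Q}g(v)\,(\det A(v))^{1/2}\,e^{-M\varphi^*(v)}\,x^m\ \in H_M^d .
\]
On $K_r\cap L^d$, $h_M=0=f$, since $Q\subset\Delta^\circ$ and so all $m_i>0$. Both $f$ and $h_M$ satisfy \eqref{eq:sym}, so it remains to consider $x\in K_r^+$. Write $x=e^{\sigma(y)-\varphi(\sigma(y))\mathbf 1}$ with $y\in U$. Then $f(x)=g(y)$, and since $\sum v_i=1$,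
\[
e^{-M\varphi^*(v)}x^m=\exp\Big(M\big(\langle v,\sigma(y)\rangle-\varphi(\sigma(y))-\varphi^*(v)\big)\Big)=e^{-MD(v,y)} .
\]
So $h_M(x)=S_Mg(y)$, and we must show that $S_Mg\to g$ uniformly on $U$.

Fix a compact $Q_1\subset U$ whose interior relative to $E$ contains $Q$. On $Q_1$ Lemma~\ref{lem:peaks} applies. Let $y\in U\setminus Q_1$ and $v\in Q$. By \eqref{eq:bregman}, for fixed $v$ the function $s\mapsto\varphi(s)-\varphi(\sigma(v))-\langle v,s-\sigma(v)\rangle$ on $T$ is convex with minimum $0$ at $s=\sigma(v)$, so it is nondecreasing along rays from $\sigma(v)$. The segment from $\sigma(v)$, an interior point of $\sigma(Q_1)$, to $\sigma(y)\notin\sigma(Q_1)$ meets the boundary $\partial\sigma(Q_1)$ relative to $T$. Hence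
\[
D(v,y)\ \ge\ \kappa:=\min\{D(v,u):\ v\in Q,\ \sigma(u)\in\partial\sigma(Q_1)\}>0 .
\]
The minimum exists because $Q$ and $\partial\sigma(Q_1)\subset\sigma(Q_1)$ are compact, the latter being nonempty since a nonempty compact set in $T$ has boundary points. It is positive by (D1), as $\sigma(Q)$ does not meet $\partial\sigma(Q_1)$. Therefore $|S_Mg(y)|\le C(M+1)^{d-1}e^{-\kappa M}\to0$ uniformly in $y\in U\setminus Q_1$, and $g(y)=0$ there.
\end{proof}

\section{Why the vanishing condition is forced}\label{sec:converse}

We now turn the heuristic of the introduction into a proof. Consider $d=2$, $x^0=(1,0)$ and $P_M(z)=h_M(1,zM^{-1/\alpha})$. If $h_M\to f$ on $K_\alpha^2$, then $P_M(s)\to f(x^0)e^{|s|^\alpha/\alpha}$ for real $s$. A contradiction with $f(x^0)\ne0$ results if the limit is the restriction of an entire function. For this one needs bounds for $P_M$ on compact subsets of $\mathbb C$, whereas the hypothesis controls $P_M$ on the real line only. We shall use two textbook facts.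

\begin{itemize}
\item \emph{Bernstein--Walsh inequality.} If $P$ is a polynomial of degree at most $M$ and $|P|\le B_0$ on $[-A,A]$, then $|P(z)|\le B_0\big|\zeta+\sqrt{\zeta^2-1}\big|^M$ for $z\in\mathbb C$, where $\zeta=z/A$ and the root is chosen so that the modulus is at least $1$. In particular $|P(z)|\le B_0(1+\sqrt2)^M$ for $|z|=A$.
\item \emph{Maximum principle.} Let $P\not\equiv0$ be a polynomial and let $u$ be harmonic in a bounded domain and continuous on its closure. If the subharmonic function $\log|P|$ is at most $u$ on the boundary, then $\log|P|\le u$ inside.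
\end{itemize}

\begin{theorem}\label{thm:converse}
Let $r$ be a gauge on $\mathbb R^d$. Let $x^0\in K_r$, $b\in\mathbb R^d$ and $0<\alpha<1$, and suppose that
\[
r(x^0+tb)=1+c_\pm|t|^\alpha+o(|t|^\alpha)\quad\text{as }t\to0^\pm,\qquad (c_+,c_-)\ne(0,0).
\]
If $h_M\in H_M^d$ converge to $f\in C(K_r)$ uniformly on $K_r$ along some sequence $M\to\infty$, then $f(x^0)=0$.
\end{theorem}

\begin{proof}
All $M$ below belong to the given sequence. Choose $C,a>0$ with $r(x^0+tb)\le1+C|t|^\alpha$ for $|t|\le a$, and $B\ge1$ with $|h_M|\le B$ on $K_r$ for all $M$. By homogeneity $|h_M|\le B\,r^M$ on $\mathbb R^d$. Let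
\[
P_M(z)=h_M(x^0+zM^{-1/\alpha}b),\qquad A=aM^{1/\alpha} .
\]
Then $P_M$ is a real polynomial of degree at most $M$, and for real $|s|\le A$
\begin{equation}\label{eq:real}
|P_M(s)|\le B\Big(1+\frac{C|s|^\alpha}M\Big)^M\le Be^{C|s|^\alpha}.
\end{equation}
In particular $|P_M|\le Be^{Ca^\alpha M}$ on $[-A,A]$, and the Bernstein--Walsh inequality gives
\begin{equation}\label{eq:arc}
|P_M(z)|\le Be^{C_1M},\quad |z|=A,\qquad C_1=Ca^\alpha+\log(1+\sqrt2).
\end{equation}

\emph{A harmonic majorant.} The bound \eqref{eq:arc} is exponentially large, but it holds at the large distance $A\asymp M^{1/\alpha}$. Its influence near the origin can be made to disappear, because the exponent $M\asymp A^\alpha$ is small compared with $A$; here $\alpha<1$ is used. For $0<\gamma<1$ let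
\[
u_\gamma(z)=\frac{\operatorname{Re}\big((-iz)^\gamma\big)}{\cos(\pi\gamma/2)},\qquad\operatorname{Im}z\ge0,
\]
with the principal branch and $u_\gamma(0)=0$. Since $\operatorname{Re}(-iz)=\operatorname{Im}z\ge0$, the argument of $-iz$ lies in $[-\pi/2,\pi/2]$ for $z\ne0$. Hence $u_\gamma$ is continuous, harmonic for $\operatorname{Im}z>0$, and
\[
u_\gamma(s)=|s|^\gamma\ (s\in\mathbb R),\qquad |z|^\gamma\le u_\gamma(z)\le\frac{|z|^\gamma}{\cos(\pi\gamma/2)} .
\]
Fix $\beta\in(\alpha,1)$. We claim that in the half-disc $\{|z|<A,\ \operatorname{Im}z>0\}$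
\begin{equation}\label{eq:major}
\log|P_M(z)|\le\log B+C\,u_\alpha(z)+C_1MA^{-\beta}u_\beta(z).
\end{equation}
If $P_M\equiv0$ there is nothing to prove. Otherwise the left side is subharmonic and the right side is harmonic and continuous on the closure, so it suffices to compare them on the boundary. On the diameter \eqref{eq:major} follows from \eqref{eq:real}, since $u_\alpha(s)=|s|^\alpha$ and $u_\beta\ge0$. On the arc it follows from \eqref{eq:arc}, since $A^{-\beta}u_\beta(z)\ge1$ for $|z|=A$ and $u_\alpha\ge0$.

For $|z|\le R$ the last term in \eqref{eq:major} is $O_R(MA^{-\beta})=O_R(M^{1-\beta/\alpha})\to0$. As $|P_M(\bar z)|=|P_M(z)|$, the polynomials $P_M$ are locally uniformly bounded in $\mathbb C$. By Montel's theorem a subsequence converges locally uniformly to an entire function $F$.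

\emph{The limit on the real line.} Let $s\ne0$ be real, of sign $\pm$, and $x=x^0+sM^{-1/\alpha}b$. Then $x\to x^0$ and
\[
P_M(s)=r(x)^M\,h_M(x/r(x))=\Big(1+\frac{c_\pm|s|^\alpha}M+o\Big(\frac1M\Big)\Big)^M h_M(x/r(x))\to e^{c_\pm|s|^\alpha}f(x^0),
\]
by uniform convergence of $h_M$ and continuity of $f$. Also $P_M(0)=h_M(x^0)\to f(x^0)$. So $F(s)=f(x^0)e^{c_\pm|s|^\alpha}$ on $\mathbb R$. If $f(x^0)\ne0$, then on a side where $c_\pm\ne0$ the difference quotient of $F$ at $0$ behaves like $\pm f(x^0)c_\pm|s|^{\alpha-1}$ and is unbounded, because $\alpha<1$. But $F$ is differentiable. Hence $f(x^0)=0$.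
\end{proof}

For $\alpha=2$ the argument gives no contradiction: on the unit circle, with $h_{2n}=(x_1^2+x_2^2)^n$, $M=2n$, one has $h_{2n}(1,sM^{-1/2})=(1+s^2/M)^{M/2}\to e^{s^2/2}$, which is entire.

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem \ref{thm:class}]
(a) Sufficiency is Theorem~\ref{thm:hom}. Conversely, suppose that $h_M\to f$ uniformly along a sequence of degrees $M\to\infty$ of one parity. Then $f$ has that parity. If $x^0\in K_\alpha^d$ and $x_i^0=0$, then
\[
r_\alpha(x^0+te_i)=(1+|t|^\alpha)^{1/\alpha}=1+\tfrac1\alpha|t|^\alpha+o(|t|^\alpha),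
\]
and Theorem~\ref{thm:converse} with $b=e_i$ gives $f(x^0)=0$. Since a subsequence of degrees was enough here, and Theorem~\ref{thm:hom} yields all degrees of the given parity, the last statement of (a) follows.

(b) Sufficiency is Theorem~\ref{thm:weighted}. Conversely, let $w_\alpha^{-M_k}p_{M_k}\to f$ uniformly on $\mathbb R^d$, where, after passing to a subsequence, all $M_k$ have the same parity. Let $h_{M_k}\in H_{M_k}^{d+1}$ be the homogenization, $h_{M_k}(1,x)=p_{M_k}(x)$. If $(x_0,x)\in K_\alpha^{d+1}$ and $x_0\ne0$, then $w_\alpha(x/x_0)=1/|x_0|$, so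
\[
h_{M_k}(x_0,x)=x_0^{M_k}p_{M_k}(x/x_0)=(\operatorname{sgn}x_0)^{M_k}\big(w_\alpha^{-M_k}p_{M_k}\big)(x/x_0).
\]
The sign does not depend on $k$. Hence $(h_{M_k})$ is uniformly Cauchy on $K_\alpha^{d+1}\cap\{x_0\ne0\}$. This set is dense in $K_\alpha^{d+1}$, because $(0,x)\in K_\alpha^{d+1}$ is the limit of $(t,(1-|t|^\alpha)^{1/\alpha}x)$ as $t\to0$. So $h_{M_k}$ converges uniformly on $K_\alpha^{d+1}$ to some continuous $F$, and
\[
f(x)=F\big((1,x)/w_\alpha(x)\big),\qquad x\in\mathbb R^d.
\]
By (a) in dimension $d+1\ge2$, $F=0$ on $K_\alpha^{d+1}\cap L^{d+1}$. For $x\in L^d$ this gives $f(x)=0$. If $|x|\to\infty$, the first coordinate $1/w_\alpha(x)$ of the argument of $F$ tends to $0$, so every limit point of these arguments on the compact set $K_\alpha^{d+1}$ lies in $\{x_0=0\}$, where $F=0$. Hence $f(x)\to0$.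

(c) Let $f=f_0+f_1$ be the decomposition into even and odd parts. Suppose that $h_M+h_{M+1}\to f$ along some sequence $M\to\infty$; pass to a subsequence on which $M$ is strictly increasing and has constant parity. The even and odd parts of $h_M+h_{M+1}$ are its summands of even and odd degree, and they converge uniformly to $f_0$ and $f_1$. By (a) both limits vanish on $K_\alpha^d\cap L^d$, and hence so does $f$. Conversely, if $f=0$ on $K_\alpha^d\cap L^d$, which is symmetric about $0$, then $f_0$ and $f_1$ vanish there. By (a) they are approximable along all even and all odd degrees, respectively; add the approximants of degrees $M$ and $M+1$.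
\end{proof}

\begin{corollary}\label{cor:general}
Let $r$ be as in Theorem~\ref{thm:general}, and suppose that at each point $x^0$ of a dense subset of $K_r\cap L^d$ the hypothesis of Theorem~\ref{thm:converse} holds for some direction $b$ and some exponent in $(0,1)$, both of which may depend on $x^0$. Then the equivalence in Theorem~\ref{thm:class}(a) holds with $K_r$ in place of $K_\alpha^d$.
\end{corollary}

\begin{proof}
Sufficiency is Theorem~\ref{thm:general}. Conversely, a uniform limit $f$ has the parity of the degrees. By Theorem~\ref{thm:converse} it vanishes on a dense subset of $K_r\cap L^d$, hence on all of it by continuity.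
\end{proof}

\begin{example}
Let $d\ge2$, let $r=\sum_kc_kr_{\alpha_k}$ be a finite sum as in Example~\ref{ex:gauges}, and suppose that $\alpha=\min_k\alpha_k<1$. If $x^0\in K_r$ and $x_i^0=0$, then with $R_k=r_{\alpha_k}(x^0)>0$
\[
r(x^0+te_i)=\sum_kc_k\big(R_k^{\alpha_k}+|t|^{\alpha_k}\big)^{1/\alpha_k}
=1+\Big(\sum_{\alpha_k=\alpha}\frac{c_k}{\alpha}R_k^{1-\alpha}\Big)|t|^{\alpha}+o(|t|^\alpha).
\]
So Corollary~\ref{cor:general} applies: the uniform limits on $K_r$ of $h_M\in H_M^d$ along even (odd) $M\to\infty$ are exactly the even (odd) continuous functions vanishing on $K_r\cap L^d$.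
\end{example}

\begin{thebibliography}{9}
\bibitem{W} \emph{Weierstrass type approximation by weighted polynomials in $\mathbb R^d$}, \url{https://core.ac.uk/download/232265105.pdf}.
\end{thebibliography}

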